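
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}


\title{Deleting one element can halve\\ the interval number of a poset}

\begin{abstract}
The interval number $i(P)$ of a finite poset $P$ is the least $t$ such that $P$ can be represented by
strict containment of sets, each a union of at most $t$ intervals of the real line.
It is known that deleting an element $x$ leaves $i(P-x)\ge i(P)/2$, and that $i(P-x)\ge i(P)-1$ if
$x$ is maximal or minimal. We show that the first bound is sharp: for every $t\ge 2$ there are $P$ and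
$x$ with $i(P-x)=t$ and $i(P)=2t$. In particular the drop $i(P)-i(P-x)$ is unbounded. More precisely,
the pairs $(i(P-x),i(P))$ that occur are exactly the integer pairs $(a,b)$ with $1\le a\le b\le 2a$.
\end{abstract}

\section{The question and the answer}

All posets are finite and nonempty. A \emph{containment representation} of a poset $P$ assigns to each
$x\in P$ a nonempty set $f(x)$ so that
\[
x<y \iff f(x)\subset f(y),
\]
where $\subset$ is strict inclusion. The \emph{interval number} $i(P)$ is the least $t$ such that $P$ has a
representation in which each $f(x)$ is a union of at most $t$ intervals of the real line. Such a $t$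
exists: regard the elements of $P$ as distinct points of the line, and let $f(x)$ be the set of all
elements $z\le x$. For example, an antichain has interval number $1$ (use disjoint intervals), and so has
a chain (use nested ones). Intervals are nonempty and may be of any kind: open, closed, half-open,
degenerate or unbounded. By Lemma~\ref{lem:normal} below, $i(P)$ does not change if only closed bounded
intervals of positive length are allowed, or if the condition is replaced by its non-strict version
$x\le y\iff f(x)\subseteq f(y)$.

For $x\in P$, where $|P|\ge 2$, let $P-x$ be the poset induced on $P\setminus\{x\}$. Restricting a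
representation gives $i(P-x)\le i(P)$. How much smaller can $i(P-x)$ be? The question comes
from~\cite{posint2}, together with two bounds: $i(P-x)\ge i(P)-1$ if $x$ is maximal or minimal in $P$, and
$i(P-x)\ge i(P)/2$ for every $x$. No example with $i(P-x)<i(P)-1$ was known, so one may ask whether
$i(P-x)\ge i(P)-1$ always holds.

For a maximal element $x$ the loss of at most $1$ is easy to understand. Take a representation of $P-x$ in
which no two elements have equal sets (Lemma~\ref{lem:normal} allows this) and squeeze it into the open
interval $(0,1)$. Represent $x$ by $[0,1]$, and give each element not below $x$ the additional interval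
$[2,3]$. If $x$ is not maximal, then the elements above $x$ must contain $[0,1]$, and this makes them blind
to everything that happens inside $[0,1]$. A remedy is to record all the lost information a second time,
outside $[0,1]$; this doubles the number of intervals and is the reason for the bound
$i(P)\le 2i(P-x)$ (Lemma~\ref{lem:double}). The second copy looks wasteful, and one might hope to
replace it by a single additional interval. We show that in general it cannot be avoided.

\begin{theorem}\label{thm:main}
For every $t\ge 2$ there are a finite poset $P$ and an element $x\in P$ with $i(P-x)=t$ and $i(P)=2t$.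
Hence $\sup\,(i(P)-i(P-x))=\infty$, the supremum being over all finite posets $P$ with at least two
elements and all $x\in P$.
\end{theorem}

For $t=2$ the drop is already $2$, so the inequality $i(P-x)\ge i(P)-1$ fails in general.

\begin{theorem}\label{thm:pairs}
For integers $1\le a\le b$, there are a finite poset $P$ with $|P|\ge 2$ and an element $x\in P$ with
$i(P-x)=a$ and $i(P)=b$ if and only if $b\le 2a$. Consequently, the largest drop $i(P)-i(P-x)$ over
posets with $|P|\ge 2$ and $i(P)=b$ is exactly $\lfloor b/2\rfloor$.
\end{theorem}

Thus $i(P-x)\ge\lceil i(P)/2\rceil$ is best possible for every value of $i(P)$, and $(2,4)$ is the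
smallest pair with a drop greater than $1$.

\begin{remark}
If empty sets were allowed in representations, then $i$ could only decrease, and by at most $1$: squeeze a
representation into $(0,1)$ and add the interval $[2,3]$ to every set. So the supremum would still be
infinite.
\end{remark}

\paragraph{The idea.}
Suppose that $d<x<u$ and that $y$ is incomparable to $x$. Let $g$ be a representation of $P$ in which
inclusion of sets corresponds exactly to the order (as in Lemma~\ref{lem:normal}), and write $X=g(x)$.
Since $g(d)\subseteq X\subseteq g(u)$,
\begin{equation}\label{eq:blind}
g(d)\subseteq g(y)\iff g(d)\subseteq g(y)\cap X,\qquad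
g(y)\subseteq g(u)\iff g(y)\setminus X\subseteq g(u) .
\end{equation}
So whether $d<y$ is decided inside $X$, and whether $y<u$ is decided outside $X$. If we arrange that each
of the two families of relations alone identifies $y$ among a very large set of elements, then $g(y)$ must
carry the same information twice, in two disjoint regions. Information is carried by the endpoints of
intervals. An element whose identity takes $2t$ parameters should need $2t$ endpoints inside $X$ and $2t$
endpoints outside $X$, hence $2t$ intervals. Without $x$ the two regions need not be separated, and $t$
intervals suffice.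

Section~\ref{sec:upper} gives a normal form and the two upper bounds. Section~\ref{sec:seven} shows on
seven elements how $X$ splits the endpoints of $g(y)$. Section~\ref{sec:count} makes precise how much
information $k$ endpoints carry. The main construction follows in Section~\ref{sec:construction}, and
Section~\ref{sec:pairs} obtains all pairs from it.

\section{Normal form and upper bounds}\label{sec:upper}

With strict inclusion, two incomparable elements may be given equal sets. It is convenient to exclude
this, and to have closed intervals.

\begin{lemma}\label{lem:normal}
If $i(P)\le t$, then $P$ has a representation $g$ in which each $g(x)$ is a disjoint union of at least $1$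
and at most $t$ closed bounded intervals of positive length, and $x\le y\iff g(x)\subseteq g(y)$.
\end{lemma}

We call such a $g$ a \emph{normal $t$-representation}. By rescaling, we may place all its sets inside
$(0,1)$.

\begin{proof}
Let $f$ be a representation with at most $t$ intervals per element. The finitely many endpoints of these
intervals cut $\mathbb R$ into consecutive nonempty pieces $c_1,\dots,c_M$, alternately open intervals and
points. Each $f(x)$ is a union of pieces; let $S(x)\subseteq\{1,\dots,M\}$ be the set of their indices.
Each interval is a union of consecutive pieces, so $S(x)$ has at most $t$ maximal runs of consecutive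
integers. As $S(x)\subseteq S(y)\iff f(x)\subseteq f(y)$, we have $x<y\iff S(x)\subsetneq S(y)$.

It remains to separate elements with equal sets. List the elements of $P$ so that $x$ comes before $y$
whenever $S(x)\subsetneq S(y)$, and so that elements with equal sets are consecutive. Form a second list
from the first by reversing each block of elements with equal sets. The positions in the two lists,
multiplied by a small positive constant, give injective functions $r,r':P\to(0,\tfrac14)$. Both are
strictly increasing with respect to the order of $P$, and they order any two elements with equal sets
oppositely. Put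
\[
g(x)=\bigcup_{[a,b]}\,[\,a-r'(x),\,b+r(x)\,],
\]
the union over the maximal runs $[a,b]$ of $S(x)$. Different runs are separated by a missing integer, so
these intervals are disjoint, and the integers in $g(x)$ are exactly the elements of $S(x)$.

If $x<y$, then each run of $S(x)$ lies in a run of $S(y)$, and $r(x)<r(y)$, $r'(x)<r'(y)$; hence
$g(x)\subseteq g(y)$. Now let $x\not\le y$. If $S(x)\not\subseteq S(y)$, then some integer lies in $g(x)$
and not in $g(y)$. Otherwise $S(x)=S(y)$ with $x\ne y$, and one of $r,r'$ is larger at $x$ than at $y$.
Then, at the corresponding end of any run, $g(x)$ reaches beyond $g(y)$. In both cases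
$g(x)\not\subseteq g(y)$.
\end{proof}

Two facts will be used freely. First, $i(Q)\le i(P)$ if $Q$ is an induced subposet of $P$. Second, a
family of nonempty subsets of $\{1,\dots,M\}$ with at most $t$ runs each, ordered by inclusion, has
interval number at most $t$: replace each run $[a,b]$ by the real interval $[a,b+\frac12]$.

The next two lemmas are the known bounds from the introduction (the first for maximal elements only); we
include proofs.

\begin{lemma}\label{lem:maximal}
If $m$ is a maximal element of $P$ and $|P|\ge 2$, then $i(P)\le i(P-m)+1$.
\end{lemma}

\begin{proof}
Let $f$ be a normal representation of $P-m$ with at most $i(P-m)$ intervals per element and all sets inside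
$(0,1)$. Put $g(m)=[0,1]$, put $g(z)=f(z)$ if $z<m$, and put $g(z)=f(z)\cup[2,3]$ for all other
$z\neq m$. Then, for $z\ne m$, we have $g(z)\subseteq g(m)$ if and only if $z<m$, and
$g(m)\not\subseteq g(z)$ since $0\notin g(z)$. Within $P-m$, containments could only change between some
$w<m$ and some $z\not< m$. The additional interval of $z$ does not affect whether
$g(w)\subseteq g(z)$. It forces $g(z)\not\subseteq g(w)$, and this is correct, because $z\le w$ would give
$z<m$.
\end{proof}

\begin{lemma}\label{lem:double}
If $x\in P$ and $|P|\ge 2$, then $i(P)\le 2\,i(P-x)$.
\end{lemma}

\begin{proof}
Let $t=i(P-x)$, and let $f$ be a normal $t$-representation of $P-x$ inside $(0,1)$. Let $D$, $U$, $I$ be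
the sets of elements below, above, and incomparable to $x$. Put
\[
\begin{array}{ll}
g(x)=[0,1], & g(d)=f(d)\quad(d\in D),\\[2pt]
g(u)=[0,1]\cup(f(u)+2)\quad(u\in U),\qquad & g(y)=f(y)\cup(f(y)+2)\quad(y\in I).
\end{array}
\]
At most $\max(t+1,2t)=2t$ intervals are used per element. Within each of $D$, $U$, $I$ the containments
are those of $f$. The remaining pairs are as follows.
\begin{itemize}
\item For $d\in D$ and $u\in U$ we have $d<x<u$, and $g(d)\subsetneq g(x)\subsetneq g(u)$.
\item For $y\in I$, the set $g(y)$ contains the nonempty set $f(y)+2$, so $g(y)\not\subseteq g(x)$; and
$0\notin g(y)$, so $g(x)\not\subseteq g(y)$.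
\item For $d\in D$, $y\in I$: $g(d)\subseteq g(y)\iff f(d)\subseteq f(y)\iff d<y$. Also
$g(y)\not\subseteq g(d)$, as it should be, since $y<d$ would give $y<x$.
\item For $y\in I$, $u\in U$: $g(y)\subseteq g(u)\iff f(y)\subseteq f(u)\iff y<u$, because the part of
$g(y)$ in $[0,1]$ is always covered. Also $g(u)\not\subseteq g(y)$, as it should be, since $u<y$ would
give $x<y$. \qedhere
\end{itemize}
\end{proof}

\section{Seven elements: how the set of $x$ splits the endpoints}\label{sec:seven}

The smallest pair in which a deletion matters is $(1,2)$. Here is an example, in which the splitting of
endpoints can be seen directly.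

\begin{proposition}\label{prop:seven}
Let $P=\{x,d_1,d_2,d_3,y_1,y_2,y_3\}$ with relations $d_i<y_i$ and $d_i<x$ for $i=1,2,3$, and no others.
Then $i(P-x)=1$ and $i(P)=2$.
\end{proposition}

\begin{proof}
The poset $P-x$ consists of three disjoint two-element chains, represented by three disjoint intervals with
a smaller interval in each. So $i(P-x)=1$, and $i(P)\le 2$ by Lemma~\ref{lem:double}.

Suppose that $P$ has a normal $1$-representation $g$, and let $X=g(x)=[l,r]$. Each interval $g(y_i)$
contains $g(d_i)\subseteq X$, so it meets $X$. It is not contained in $X$ and does not contain $X$. Hence
it contains exactly one of $l$ and $r$: one of its endpoints lies inside $X$ and the other outside. Two of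
the three intervals, say $g(y_i)$ and $g(y_j)$, contain the same endpoint of $X$, say $l$ (the other case
is symmetric). Then $g(y_i)\cap X$ and $g(y_j)\cap X$ are intervals $[l,q_i]$ and $[l,q_j]$; we may assume
$q_i\le q_j$. Now $g(d_i)\subseteq g(y_i)\cap X\subseteq g(y_j)$, so $d_i<y_j$, a contradiction.
\end{proof}

In $P-x$ both endpoints of the interval for $y_i$ can be used to enclose $d_i$ and no other $d_j$. In $P$,
one of the two endpoints is forced out of $X$, and the endpoint left inside is not enough.

In this example $x$ is maximal, and by Lemma~\ref{lem:maximal} a maximal element can never cause a drop of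
more than $1$. With several intervals available, incomparability to $x$ costs $y$ a single interval far
away, and all other intervals remain free to work inside $X$. To force half of the endpoints out of $X$ we
must give them work to do outside. By~\eqref{eq:blind}, this is what elements $u>x$ are for.

Consider the first goal, the pair $(2,4)$. Take about $N^4$ elements $y$, each specified by four
parameters from $\{1,\dots,N\}$. Suppose that these parameters can be read off from the relations of $y$
to some elements $d_1,\dots,d_N$ below $x$, and again from its relations to some elements
$u_1,\dots,u_N$ above $x$. If each $g(y)$ has at most three intervals, it has at most six endpoints, so at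
most three of them lie in $X$ or at most three lie outside $X$. There are only of order $N$ essentially
different places for an endpoint, because the sets $g(x),g(d_i),g(u_j)$ have only of order $N$ endpoints
in total. So each of the two alternatives accounts for only of order $N^3$ elements $y$, too few when $N$
is large. The next two sections carry this out for all $t$.

\section{How much information $k$ endpoints carry}\label{sec:count}

In Proposition~\ref{prop:seven} all sets were intervals. In general the sets $g(d_i)$ are scattered unions
of intervals, and there is no natural order among them. What survives is the subdivision of the line by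
all their endpoints.

Let $E\subset\mathbb R$ be finite. It cuts $\mathbb R$ into $L=2|E|+1$ \emph{cells}: the points of $E$ and
the open intervals between or beyond them. Let $G\subset\mathbb R$ be a finite disjoint union of closed
bounded intervals of positive length. A cell $C$ is \emph{full} for $G$ if $C\subseteq G$, \emph{empty} if
$C\cap G=\emptyset$, and \emph{partial} otherwise. Let $R$ be a union of cells. The \emph{pattern} of $G$
on $R$ is the function that tells for each cell in $R$ whether it is full, empty, or partial. The boundary
points of $G$ are the endpoints of its intervals, so there are at most $2s$ of them if $G$ consists of at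
most $s$ intervals.

\begin{lemma}\label{lem:count}
Suppose that $R$ has at most $c$ connected components. Then the sets $G$ as above with at most $k$ boundary
points in $R$ have in total at most
\[
(L+1)^k\,2^{k+c}
\]
different patterns on $R$.
\end{lemma}

\begin{proof}
Mark the cells in $R$ that contain a boundary point of $G$. At most $k$ of the at most $L$ cells in $R$
are marked, so there are at most $(L+1)^k$ possibilities for the marked set: choose $k$ times either a cell
or nothing.

The status of a marked cell is determined by the cell alone. Indeed, $G$ is closed, so a boundary point
$p$ of $G$ belongs to $G$. If the cell is the point $\{p\}$, it is full. If it is an open interval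
containing $p$, it meets $G$ in $p$ but also contains points outside $G$ arbitrarily close to $p$; so it is
partial.

Now remove the marked cells from $R$. Each cell is a point or an interval, so removing one increases the
number of components by at most one, and at most $k+c$ components remain. Each is a connected union of
cells without boundary points of $G$. It therefore lies in $G$ or is disjoint from $G$, so all its cells
are full or all are empty. This leaves at most $2^{k+c}$ possibilities for each marked set.
\end{proof}

\section{The construction}\label{sec:construction}

Fix $t\ge 2$ and put
\[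
N=(224\,t^2)^{2t}.
\]
We encode $2t$ parameters as the $2t$ ends of $t$ blocks of integers. For integers
$A=(a_1<b_1<a_2<b_2<\dots<a_t<b_t)$ in $\{1,\dots,N\}$ let
\[
V_A=\bigcup_{k=1}^t\{a_k,a_k+1,\dots,b_k-1\}.
\]
There are $\binom{N}{2t}$ choices of $A$. The blocks are nonempty, and consecutive blocks are separated by
the integer $b_k$; so they are the runs of $V_A$, and $V_A$ determines $A$. Note that $N\notin V_A$, since
$b_t\le N$.

We need elements $d_i$ that detect whether $i\in V_A$ from below, and elements $u_j$ that detect whether
$j\in V_A$ from above. Every $d_i$ must be below every $u_j$, including the case $i=j$, to leave room for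
$x$ between them. So we give each index two integers, one for each kind of detection. Consider the
following subsets of $\{1,\dots,2N\}$, ordered by inclusion:
\[
\begin{array}{lll}
d_i=\{2i-1\} & (1\le i\le N), & \text{forming } D,\\[2pt]
u_j=\{1,\dots,2N\}\setminus\{2j\} & (1\le j\le N), & \text{forming } U,\\[2pt]
y_A=\displaystyle\bigcup_{i\in V_A}\{2i-1,2i\} & (\text{all } A), & \text{forming } I.
\end{array}
\]
Let $Q=D\cup I\cup U$. The sets $d_i$, $u_j$, $y_A$ have, respectively, one run, at most two runs, and
exactly $t$ runs. As $t\ge 2$, it follows that
\begin{equation}\label{eq:Q}
i(Q)\le t .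
\end{equation}
Directly from the definitions,
\begin{equation}\label{eq:relations}
d_i<u_j\ \text{ always},\qquad d_i<y_A\iff i\in V_A,\qquad y_A<u_j\iff j\notin V_A .
\end{equation}
The elements $d_i$ are singletons, hence minimal in $Q$. The elements $u_j$ are maximal in $Q$: no $u_j$ is
contained in another one, none is contained in a singleton (as $2N-1>1$), and none is contained in a
$y_A$, because $y_A$ omits both $2N-1$ and $2N$ while $u_j$ omits only one integer.

Now add an element $x$ above exactly the elements of $D$, below exactly those of $U$, and incomparable to
all of $I$, and let $P=Q\cup\{x\}$. This is a poset: because $D$ consists of minimal and $U$ of maximal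
elements of $Q$, the only instances of transitivity that involve $x$ are $d_i<x<u_j\Rightarrow d_i<u_j$,
and these hold by~\eqref{eq:relations}. Clearly $P-x=Q$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.62cm]
\draw[dashed] (5.4,-0.5)--(5.4,3.5);
\node at (-0.9,3) {$x$};
\node at (-0.9,2) {$d_3$};
\node at (-0.9,1) {$y_A$};
\node at (-0.9,0) {$u_3$};
\draw[line width=2.5pt] (-0.2,3)--(5.0,3);
\draw[line width=2.5pt] (1.85,2)--(2.15,2);
\draw[line width=2.5pt] (0,1)--(1.6,1);
\draw[line width=2.5pt] (2.4,1)--(4.0,1);
\draw[line width=2.5pt] (5.8,1)--(7.4,1);
\draw[line width=2.5pt] (8.2,1)--(9.8,1);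
\draw[line width=2.5pt] (-0.2,0)--(5.0,0);
\draw[line width=2.5pt] (5.8,0)--(7.7,0);
\draw[line width=2.5pt] (7.9,0)--(10.6,0);
\end{tikzpicture}
\caption{Four intervals for $y_A$ when $t=2$ and $A=(1,3,4,6)$, so $V_A=\{1,2,4,5\}$ (schematic, drawn as
if $N=6$). To the left of the dashed line, inside the set of $x$, the two blocks of $y_A$ show which
elements $d_i$ are below it; since $3\notin V_A$, the set of $d_3$ falls into the gap. On this side every
$u_j$ covers the whole set of $x$ and so cannot distinguish the elements $y_A$. To the right, a second copy
of the blocks shows which elements $u_j$ are above $y_A$; the hole of $u_3$ falls into the gap, so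
$y_A<u_3$.}
\label{fig:copies}
\end{figure}

Figure~\ref{fig:copies} sketches the representation of $P$ given by Lemma~\ref{lem:double}. We now show
that it is best possible. As a first use of Lemma~\ref{lem:count} we determine the interval number without
$x$; here only the relations to $D$ are needed.

\begin{proposition}\label{prop:DI}
$i(D\cup I)\ge t$. Consequently $i(Q')=t$ for every induced subposet $Q'$ of $Q$ with
$D\cup I\subseteq Q'$.
\end{proposition}

\begin{proof}
Suppose that $g$ is a normal $(t-1)$-representation of $D\cup I$. Let $E$ be the set of all endpoints of
the intervals of the sets $g(d_i)$. Then $|E|\le 2(t-1)N$, so $L+1=2|E|+2\le 6tN$. Each $g(d_i)$ is a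
union of cells, so by~\eqref{eq:relations}
\[
i\in V_A\iff g(d_i)\subseteq g(y_A)\iff\text{every cell of } g(d_i)\text{ is full for } g(y_A).
\]
Thus the pattern of $g(y_A)$ on $\mathbb R$ determines $V_A$, and hence $A$. Each $g(y_A)$ has at most
$2t-2$ boundary points. Lemma~\ref{lem:count} with $R=\mathbb R$, $k=2t-2$ and $c=1$ gives
\[
\binom{N}{2t}\le (6tN)^{2t-2}\,2^{2t-1}<(28tN)^{2t-1}\,2^{4t}.
\]
But $\binom{N}{2t}\ge\bigl(\frac{N}{2t}\bigr)^{2t}$, so we would have
\begin{equation}\label{eq:N}
N\le (2t)^{2t}\,(28t)^{2t-1}\,4^{2t}<(2t\cdot 28t\cdot 4)^{2t}=(224\,t^2)^{2t}=N,
\end{equation}
a contradiction. The second statement follows from this and~\eqref{eq:Q}.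
\end{proof}

The last estimate was deliberately generous, so that~\eqref{eq:N} also applies in the next proof, where the
power $N^{2t-1}$ really occurs.

\begin{proposition}\label{prop:P}
$i(P)\ge 2t$.
\end{proposition}

\begin{proof}
Suppose not. Put $s=2t-1$, and let $g$ be a normal $s$-representation of $P$. Let $X=g(x)$, and let $E$ be
the set of all endpoints of the intervals of $X$, of the sets $g(d_i)$, and of the sets $g(u_j)$. Then
\[
|E|\le 2s(2N+1)\le 6sN,\qquad L+1=2|E|+2\le 14sN\le 28tN .
\]
The sets $X$, $g(d_i)$, $g(u_j)$ are unions of cells, and so is $\mathbb R\setminus X$. The set $X$ has at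
most $s<2t$ components, and $\mathbb R\setminus X$ has at most $s+1=2t$ components.

Each $g(y_A)$ has at most $2s=4t-2$ boundary points, and each of these lies in exactly one of $X$ and
$\mathbb R\setminus X$. Hence for each $A$ at least one of the following holds.

\smallskip
\emph{Case 1: $g(y_A)$ has at most $2t-1$ boundary points in $X$.} Since $d_i<x$, all cells of $g(d_i)$ lie
in $X$. As before, $i\in V_A$ if and only if every cell of $g(d_i)$ is full for $g(y_A)$. So the pattern of
$g(y_A)$ on $X$ determines $V_A$, and hence $A$.

\smallskip
\emph{Case 2: $g(y_A)$ has at most $2t-1$ boundary points in $\mathbb R\setminus X$.} Since $x<u_j$, we have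
$X\subseteq g(u_j)$. As $g(u_j)$ is a union of cells,
\begin{align*}
j\notin V_A &\iff g(y_A)\subseteq g(u_j)\iff g(y_A)\setminus X\subseteq g(u_j)\\
&\iff \text{every cell in } \mathbb R\setminus X \text{ that is not empty for } g(y_A)
\text{ lies in } g(u_j).
\end{align*}
So the pattern of $g(y_A)$ on $\mathbb R\setminus X$ determines $V_A$, and hence $A$.

\smallskip
In each case distinct $A$ have distinct patterns on the region in question. By Lemma~\ref{lem:count} with
$k=2t-1$ and $c=2t$, each case covers at most $(28tN)^{2t-1}\,2^{4t-1}$ of the $\binom{N}{2t}$ choices of
$A$. Therefore
\[
\Bigl(\frac{N}{2t}\Bigr)^{2t}\le\binom{N}{2t}\le(28tN)^{2t-1}\,2^{4t},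
\]
which is impossible by~\eqref{eq:N}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:DI}, $i(P-x)=i(Q)=t$. By Proposition~\ref{prop:P} and Lemma~\ref{lem:double},
$2t\le i(P)\le 2\,i(P-x)=2t$. The drop is $t$, which can be arbitrarily large.
\end{proof}

Both $D$ and $U$ are essential. If we delete all of $U$ from $P$, then $x$ becomes maximal, Case~2 is no
longer available, and by Lemma~\ref{lem:maximal} the effect of $x$ is at most $1$. If we delete all of
$D$, then $x$ becomes minimal, and the known bound for minimal elements applies. Between $P$ and the poset
with all of $U$ deleted, all intermediate values occur, as we show next.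

\section{All pairs}\label{sec:pairs}

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
If $i(P-x)=a$ and $i(P)=b$, then $b\le 2a$ by Lemma~\ref{lem:double}. Conversely, let $1\le a\le b\le 2a$.

\smallskip
\emph{Case $b=a$.} Let $Q_0$ be a poset with $i(Q_0)=a$: a single point if $a=1$, and the poset $Q$ of
Section~\ref{sec:construction} with $t=a$ if $a\ge 2$. Let $P$ be $Q_0$ with a new greatest element $x$.
Represent $x$ by one interval that strictly contains all sets of a normal $a$-representation of $Q_0$. This
shows $i(P)\le a$, and $i(P)\ge i(Q_0)=a$.

\smallskip
\emph{Case $a=1$, $b=2$.} This is Proposition~\ref{prop:seven}.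

\smallskip
\emph{Case $a\ge 2$, $a+1\le b\le 2a$.} Take $P$ and $x$ from Section~\ref{sec:construction} with $t=a$,
and delete the elements of $U$ one by one: let $P_k=P\setminus\{u_1,\dots,u_k\}$ for $0\le k\le N$. Since
$D\cup I\subseteq P_k-x\subseteq Q$, Proposition~\ref{prop:DI} gives $i(P_k-x)=a$ for every $k$. At the
start, $i(P_0)=2a$. At the end, $x$ is maximal in $P_N$, so $i(P_N)\le i(P_N-x)+1=a+1$ by
Lemma~\ref{lem:maximal}. In between, $u_{k+1}$ is maximal in $P_k$, so by the same lemma
$i(P_k)-i(P_{k+1})\in\{0,1\}$. A sequence of integers that goes from $2a$ to at most $a+1$ and decreases by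
at most $1$ at each step takes every value in $\{a+1,\dots,2a\}$. So $b=i(P_k)$ for some $k$, and $P_k$
and $x$ realize $(a,b)$.

\smallskip
Finally, let $i(P)=b$ with $|P|\ge 2$. Since $b\le 2\,i(P-x)$, we have $i(P-x)\ge\lceil b/2\rceil$, so the
drop is at most $b-\lceil b/2\rceil=\lfloor b/2\rfloor$. The pair $(\lceil b/2\rceil,b)$ satisfies
$1\le\lceil b/2\rceil\le b\le 2\lceil b/2\rceil$, so it occurs, and this drop is attained.
\end{proof}

\begin{thebibliography}{1}
\bibitem{posint2}
\emph{Interval Number Of Special Posets And Random Posets},
\url{https://faculty.math.illinois.edu/~west/pubs/posint2.pdf}.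
\end{thebibliography}

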